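\title{Integrability of quasiconformal derivatives on the ball: when is the constant $2K$ sharp?}

\begin{abstract}
Every $K$-quasiconformal mapping $f$ of the unit ball of $\mathbb R^n$ into $\mathbb R^n$ satisfies $|f'|\in L^p$ for all $p<n/(1+(2K)^{1/(n-1)})$, and $2K$ may be replaced with $K$ if the image lies in a half space. It was asked whether, for $n\ge 3$, the half-space condition can be dropped. We show that it cannot, for any $n\ge3$ and any $K>1$: once a half space is stretched radially, opening it around a codimension-two axis increases the Jacobian without increasing the operator norm of the derivative. We also show that for $n\ge 3$ the constant $2K$ is sharp exactly when $K\ge 2^{n-2}$. The failure of sharpness for smaller $K$ comes from a rigidity argument: an extremal map would have to carry a hemisphere onto almost all of the sphere while stretching distances by a factor less than $2$.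
\end{abstract}

\section{The question and the answer}

\subsection{The question}
Let $m$ be Lebesgue measure on $\mathbb R^n$, let $B(x,r)$ be the open ball with center $x$ and radius $r$, and let $B=B(0,1)$. A homeomorphism $f:D\to D'$ between domains of $\mathbb R^n$ is \emph{$K$-quasiconformal}, $K\ge1$, if $f\in W^{1,n}_{\mathrm{loc}}(D)$ and
\[
|f'(x)|^n\le K J_f(x)\quad\text{for a.e. }x\in D ,
\]
where $|f'(x)|$ is the operator norm of the formal derivative and $J_f$ is its determinant. Thus the volume of a cube whose side is the largest stretch of $f'(x)$ is at most $K$ times the actual change of volume. A mapping \emph{into} $\mathbb R^n$ is a mapping onto a subdomain.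

How integrable is $|f'|$ on the whole ball? The starting point is the following theorem.

\begin{theorem}[{\cite[Theorem 6.1]{ISL}}]\label{thm:known}
Let $f$ be a $K$-quasiconformal mapping of $B$ into $\mathbb R^n$. Then $\int_B|f'|^p\,dm<\infty$ and $\int_B|f|^{pn/(n-p)}\,dm<\infty$ for all
\[
0<p<\frac{n}{1+(2K)^{1/(n-1)}} .
\]
If $f(B)$ is contained in a half space, then $2K$ may be replaced with $K$. In the plane, and in $\mathbb R^n$, $n>2$, for mappings into a half space, these exponents are sharp for each $K\ge 1$.
\end{theorem}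

The exponents are best read as a bound on growth. Suppose that near a boundary point $e$ of $B$, inside a cone, $|f|$ is comparable to $|x-e|^{-\alpha}$ and $|f'|$ to $|x-e|^{-\alpha-1}$. Then $\int|f'|^p$ diverges as soon as $p(1+\alpha)\ge n$, and $\int |f|^{pn/(n-p)}$ diverges as soon as $\alpha pn/(n-p)\ge n$, which is the same condition. So Theorem \ref{thm:known} says, roughly, that $\alpha\le (2K)^{1/(n-1)}$ in general and $\alpha\le K^{1/(n-1)}$ for maps into a half space.

The second bound is attained by the simplest candidate. Map $B$ to a half space by a M\"obius transformation sending $e$ to $\infty$ and apply the radial stretch $x\mapsto|x|^{\alpha-1}x$, $\alpha\ge 1$. Its derivative has one singular value $\alpha|x|^{\alpha-1}$ and $n-1$ singular values $|x|^{\alpha-1}$, so it is $K$-quasiconformal with $K=\alpha^{n-1}$. In the plane one can do better because the half plane can be opened by the conformal map $z\mapsto z^2$: already for $K=1$ this gives $\alpha=2=2K$. For $n\ge3$ conformal maps are M\"obius transformations (Liouville's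 theorem) and no such opening is available for free. It is therefore natural to ask, as was done in \cite{ISL}, whether for $n\ge3$ one may replace $2K$ with $K$ for \emph{all} $K$-quasiconformal mappings of $B$. The point is the range $K>1$.

\subsection{The answer}
The answer is negative for every $n\ge3$ and every $K>1$.

\begin{theorem}\label{thm:A}
Let $n\ge3$, $K>1$, and put
\[
t=\min\{2,K^{1/(n-2)}\}>1,\qquad \alpha=(tK)^{1/(n-1)}>K^{1/(n-1)} .
\]
There is a $K$-quasiconformal mapping $f$ of $B$ into $\mathbb R^n$ such that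
\[
\int_B|f'|^p\,dm=\int_B|f|^{pn/(n-p)}\,dm=\infty\qquad\text{for all }\ \frac n{1+\alpha}\le p<n .
\]
In particular both integrals diverge for some $p<n/(1+K^{1/(n-1)})$.
\end{theorem}

How far is Theorem \ref{thm:known} itself from being sharp when $n\ge3$? Let $p^*(n,K)$ be the supremum of all $p\in(0,n)$ such that both integrals $\int_B|f'|^p\,dm$ and $\int_B|f|^{pn/(n-p)}\,dm$ are finite for every $K$-quasiconformal mapping $f$ of $B$ into $\mathbb R^n$. Since $m(B)<\infty$ and $pn/(n-p)$ increases with $p$, finiteness at $p$ implies finiteness at all smaller exponents. We call the constant $2K$ in Theorem \ref{thm:known} \emph{sharp} for given $n$ and $K$ if $p^*(n,K)=n/(1+(2K)^{1/(n-1)})$.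

\begin{theorem}\label{thm:B}
Let $n\ge3$.
\begin{enumerate}
\item[(1)] If $K\ge2^{n-2}$, then $p^*(n,K)=\dfrac{n}{1+(2K)^{1/(n-1)}}$, and finiteness fails at the endpoint $p=p^*(n,K)$ as well.
\item[(2)] If $1\le K<2^{n-2}$, then
\[
\frac{n}{1+(2K)^{1/(n-1)}}<p^*(n,K)\le\frac{n}{1+K^{1/(n-2)}} .
\]
\end{enumerate}
Hence, for $n\ge3$, the constant $2K$ in Theorem \ref{thm:known} is sharp if and only if $K\ge2^{n-2}$.
\end{theorem}

We do not determine $p^*(n,K)$ for $1<K<2^{n-2}$. For $K=1$ the upper bound in (2) is $n/2$, and it comes from a M\"obius transformation.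

Section \ref{sec:model} treats homogeneous maps, where both the examples and the threshold $2^{n-2}$ can be seen in a few lines. Section \ref{sec:examples} gives the examples. Sections \ref{sec:iso} and \ref{sec:decay} prove the lower bound with $2K$ by reflection and the isoperimetric inequality. Section \ref{sec:gain} improves this bound for $K<2^{n-2}$, assuming a uniform gain that is proved by compactness in Section \ref{sec:proof}.

\subsection{Conventions}
Let $\Omega_n=m(B)$, let $\sigma=n\Omega_n$ be the area of $S^{n-1}$, and let $d$ be the spherical (geodesic) distance on $S^{n-1}$. Throughout, $H=\{x\in\mathbb R^n:x_n>0\}$, $S_+=S^{n-1}\cap H$ is the open upper hemisphere, and $e_n$, the last coordinate vector, is its pole.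

We use these standard properties of a $K$-quasiconformal mapping $f:D\to D'$. It is differentiable a.e., and $f$ and $f^{-1}$ map null sets to null sets. For Borel sets $A\subset D$ and Borel functions $h\ge0$,
\begin{equation}\label{eq:cov}
\int_A h(f)\,J_f\,dm=\int_{f(A)}h\,dm .
\end{equation}
Let $\lambda_1\ge\dots\ge\lambda_n$ be the singular values of $f'(x)$. Then $\lambda_1^n\le K\lambda_1\cdots\lambda_n\le K\lambda_1^{n-1}\lambda_n$ gives $\lambda_1\le K\lambda_n$, hence $J_f\le\lambda_1^{n-1}\lambda_n\le K^{n-1}\lambda_n^n$. So $f$ is $K^{n-1}$-quasiconformal in the two-sided sense of \cite{Va}, and the normal family theorems there apply.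

\section{Homogeneous maps}\label{sec:model}

\subsection{The case $n=3$, $K=2$ by hand}\label{ss:hand}
In $\mathbb R^3$ use cylindrical coordinates $(\rho,\varphi,z)$ with $(x_2,x_3)=\rho(\cos\varphi,\sin\varphi)$ and $z=x_1$. Then $H$ is $\{\rho>0,\ 0<\varphi<\pi\}$. Let $S_2(\rho,\varphi,z)=(\rho,2\varphi,z)$. It opens $H$ like a book: it is injective on $H$, its image is $\mathbb R^3$ minus a closed half plane, and $|S_2(x)|=|x|$. Consider
\[
g(x)=|x|\,S_2(x),\qquad |g(x)|=|x|^2 .
\]
At $x$ the three orthogonal directions $e_r=x/|x|$, the angular direction $e_\varphi$, and the direction perpendicular to both are stretched by the factors $2|x|$, $2|x|$ and $|x|$, and their images are orthogonal. Hence $|g'|=2|x|$, $J_g=4|x|^3$, and $|g'|^3=8|x|^3=2J_g$: the map is $2$-quasiconformal and grows like $|x|^2$. The radial stretch with $K=2$ grows only like $|x|^{\sqrt2}$.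

Why does opening the book not cost anything? The operator norm is a maximum, and the radial direction already attains it. A radial stretch leaves the tangential directions unused: they may be stretched up to the radial factor without changing $|g'|$. Stretching one of them increases $J_g$, so the dilatation \emph{drops}, and the room gained can be spent on a larger radial exponent.

Composed with a M\"obius map of $B$ onto $H$, this $g$ gives a $2$-quasiconformal $f$ with $|f'|$ comparable to $|x-e|^{-3}$ in a cone at $e$. So $\int_B|f'|=\infty$, whereas the hoped-for statement would give finiteness for all $p<3/(1+\sqrt2)$, and this number exceeds $1$.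

\subsection{The bound $2K$ and the threshold $2^{n-2}$}
Let $n\ge3$ and $\alpha>0$, and let $W$ be a diffeomorphism of $S_+$ onto an open subset of $S^{n-1}$ with Jacobian $J_W>0$. Put
\begin{equation}\label{eq:hom}
g(r\omega)=r^\alpha W(\omega),\qquad r>0,\ \omega\in S_+ .
\end{equation}
At $x=r\omega$ we have $g'(x)\omega=\alpha r^{\alpha-1}W(\omega)$ and $g'(x)\xi=r^{\alpha-1}dW(\xi)$ for $\xi\perp\omega$. Since $dW(\xi)\perp W$,
\begin{equation}\label{eq:homder}
|g'(x)|=r^{\alpha-1}\max\{\alpha,|dW|\},\qquad J_g(x)=r^{n(\alpha-1)}\alpha J_W(\omega).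
\end{equation}
So the diffeomorphism $g$ is $K$-quasiconformal if and only if
\begin{equation}\label{eq:homqc}
\max\{\alpha,|dW|\}^n\le K\alpha J_W\quad\text{on }S_+ .
\end{equation}

\begin{proposition}\label{prop:model}
If the map \eqref{eq:hom} is $K$-quasiconformal, then $\alpha^{n-1}\le2K$. If $\alpha^{n-1}=2K$, then $\alpha\ge2$, that is, $K\ge2^{n-2}$.
\end{proposition}

\begin{proof}
By \eqref{eq:homqc}, $\alpha^{n-1}\le KJ_W$. Integrating over $S_+$,
\[
\frac\sigma2\,\alpha^{n-1}\le K\int_{S_+}J_W= K\,\mathrm{area}(W(S_+))\le K\sigma .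
\]
If equality holds throughout, then $W(S_+)$ has full area, and $\alpha^{n-1}=KJ_W$ everywhere by continuity. By \eqref{eq:homqc} then $|dW|\le\alpha$. Each point of $S_+$ is joined to $e_n$ by a geodesic of length less than $\pi/2$ in $S_+$, so $d(W(\omega),W(e_n))\le\alpha\pi/2$. If $\alpha$ were less than $2$, then $W(S_+)$ would miss an open cap, and this contradicts full area.
\end{proof}

Thus $2K$ counts areas: half a sphere is spread over a whole one. If the image is in a half space with $0$ on its boundary, only half a sphere is available and the same computation gives $\alpha^{n-1}\le K$. Equality $\alpha^{n-1}=2K$ needs a hemisphere spread over almost all of the sphere with all stretch factors at most $\alpha$, and this is possible only if $\alpha\ge2$. For arbitrary $f$, the area count becomes the isoperimetric estimate of Section \ref{sec:iso}, and the argument about equality becomes that of Section \ref{sec:proof}.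

\section{The examples}\label{sec:examples}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Write points of $H$ as $(\rho,\varphi,z)$ with $(x_{n-1},x_n)=\rho(\cos\varphi,\sin\varphi)$, $\rho>0$, $0<\varphi<\pi$, and $z=(x_1,\dots,x_{n-2})$. For $1\le t\le 2$ let
\[
S_t(\rho,\varphi,z)=(\rho,t\varphi,z)\quad\text{on }H .
\]
Since $t\varphi$ ranges over $(0,t\pi)\subset(0,2\pi)$, the smooth map $S_t$ is injective; this is where $t\le2$ is used. It is homogeneous of degree $1$ and $|S_t(x)|=|x|$. Let $e_\varphi$ be the unit vector with $(x_{n-1},x_n)$-components $(-\sin\varphi,\cos\varphi)$ and all others $0$, and let $U$ be the rotation by the angle $(t-1)\varphi$ in the $(x_{n-1},x_n)$-plane. Then $S_t'(x)=UD_t$, where $D_t$ multiplies $e_\varphi$ by $t$ and is the identity on $e_\varphi^\perp$.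

Let $W=S_t|_{S_+}$. For $\omega\in S_+$ we have $\omega\perp e_\varphi$, and $S_t'(\omega)\omega=UD_t\omega=S_t(\omega)=W(\omega)$ by homogeneity. So $dW$, the restriction of $S_t'(\omega)$ to $\omega^\perp$, has singular values $t$ (once) and $1$ ($n-2$ times), and $J_W=\det S_t'(\omega)=t$. Condition \eqref{eq:homqc} for
\[
g(x)=|x|^{\alpha-1}S_t(x),\qquad |g(x)|=|x|^\alpha ,
\]
becomes $\max\{\alpha,t\}^n\le K\alpha t$. If $\alpha\ge t$, this is $\alpha^{n-1}\le tK$. Now take $t=\min\{2,K^{1/(n-2)}\}$ and $\alpha=(tK)^{1/(n-1)}$. Then $t^{n-2}\le K$, hence $\alpha^{n-1}=tK\ge t^{n-1}$, so indeed $\alpha\ge t$, and $g$ is $K$-quasiconformal. By \eqref{eq:homder}, $|g'(x)|=\alpha|x|^{\alpha-1}$. As $K>1$, also $\alpha\ge t>1$.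

Next we pass to the ball. Let $|e|=1$ and
\[
\psi(x)=e+2\,\frac{x-e}{|x-e|^2} ,
\]
the inversion in the sphere with center $e$ and radius $\sqrt2$. Then $\psi(-e)=0$. From $\langle \psi(x),e\rangle=(|x|^2-1)/|x-e|^2$ and $\psi\circ\psi=\mathrm{id}$ we see that $\psi$ maps $B$ onto the half space $\{\langle y,e\rangle<0\}$. Moreover, $\psi'(x)$ is $2|x-e|^{-2}$ times an orthogonal map, and $|\psi(x)-\psi(y)|=2|x-y|/(|x-e||y-e|)$ with $y=-e$ gives $|\psi(x)|=|x+e|/|x-e|$. Choose an orthogonal map $Q$ with $Q\psi(B)=H$ such that $M=Q\circ\psi$ is sense-preserving. Then $f=g\circ M$ is a $K$-quasiconformal mapping of $B$ into $\mathbb R^n$, and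
\begin{equation}\label{eq:fsize}
|f(x)|=\frac{|x+e|^\alpha}{|x-e|^\alpha},\qquad |f'(x)|=\frac{2\alpha\,|x+e|^{\alpha-1}}{|x-e|^{\alpha+1}} .
\end{equation}

Let $T=\{e-r\theta:0<r<1,\ |\theta|=1,\ \langle\theta,e\rangle>\frac12\}$. Since $|e-r\theta|^2=1-2r\langle\theta,e\rangle+r^2<1-r+r^2<1$, we have $T\subset B$. On $T$, $|x-e|=r<1$, so $|x+e|\ge 2-r>1$. Hence
\[
\int_B|f'|^p\,dm\ge(2\alpha)^p\int_T|x-e|^{-p(\alpha+1)}\,dm=c\int_0^1r^{n-1-p(\alpha+1)}\,dr=\infty\quad\text{if }p(1+\alpha)\ge n,
\]
with $c>0$, and likewise $\int_B|f|^q\,dm\ge\int_T|x-e|^{-\alpha q}\,dm=\infty$ if $\alpha q\ge n$. For $q=pn/(n-p)$ the last condition is $\alpha p\ge n-p$, that is, $p(1+\alpha)\ge n$ again. Finally, $n/(1+\alpha)<n/(1+K^{1/(n-1)})$ because $t>1$.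
\end{proof}

\begin{corollary}\label{cor:upper}
Let $n\ge3$. If $K\ge2^{n-2}$, then $p^*(n,K)\le n/(1+(2K)^{1/(n-1)})$, and finiteness fails for some $f$ at $p=n/(1+(2K)^{1/(n-1)})$. If $1\le K<2^{n-2}$, then $p^*(n,K)\le n/(1+K^{1/(n-2)})$.
\end{corollary}

\begin{proof}
If $K\ge2^{n-2}$, then $K\ge 2>1$, $t=2$ and $\alpha=(2K)^{1/(n-1)}$. If $1<K<2^{n-2}$, then $t=K^{1/(n-2)}$ and $\alpha^{n-1}=K^{(n-1)/(n-2)}$, so $\alpha=K^{1/(n-2)}$. In both cases apply Theorem \ref{thm:A}. If $K=1$, take $f=M$: then \eqref{eq:fsize} holds with $\alpha=1$, and the same integrals diverge for $n/2\le p<n$.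
\end{proof}

\section{Reflection and the isoperimetric inequality}\label{sec:iso}

From now on $n\ge3$, $K\ge1$ and
\[
a=(2K)^{1/(n-1)} .
\]
We bound the measure of the sets where $|f|$ is large. Quasiconformality gives an upper bound for the $n$-energy of $\log|f|$ between two levels. By the coarea formula this bounds the perimeters of the superlevel sets in terms of the rate at which their measure decreases, and the isoperimetric inequality then forces them to shrink. These sets may touch $\partial B$, where we control nothing, so we first reflect in the unit sphere. This doubles the energy and is the origin of the factor $2$.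

Multiplying $f$ by a positive constant affects neither the hypothesis nor the conclusions. So we may restrict to the class $\mathcal F$ of $K$-quasiconformal mappings $f$ of $B$ into $\mathbb R^n$ with $|f|<1$ on $\overline{B}(0,\frac12)$. For $f\in\mathcal F$ and $s\ge0$ let
\[
v=\log|f|,\quad E_s=\{x\in B:v(x)>s\},\quad I(x)=\frac{x}{|x|^2},\quad \tilde E_s=E_s\cup I(E_s),\quad \mu(s)=m(\tilde E_s).
\]
Then $\tilde E_s\subset\{\frac12<|x|<2\}$, $I(\tilde E_s)=\tilde E_s$, and $\mu$ is nonincreasing. We write $P(E)\in[0,\infty]$ for the perimeter of $E$, the total variation of $D1_E$. While $\mu(s)>0$ define the \emph{isoperimetric deficit} $i(s)\in[0,\infty]$ by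
\begin{equation}\label{eq:deficit}
P(\tilde E_s)=(1+i(s))\,n\Omega_n^{1/n}\mu(s)^{(n-1)/n} ;
\end{equation}
that $i\ge0$ is the isoperimetric inequality.

\begin{lemma}\label{lem:basic}
Let $f\in\mathcal F$ and $0\le s<s'$ with $\mu(s')>0$. Then
\begin{equation}\label{eq:basic}
\log\mu(s)-\log\mu(s')\ \ge\ \frac na\int_s^{s'}(1+i(\tau))\,d\tau .
\end{equation}
Consequently $\mu(s)\le2^n\Omega_n e^{-ns/a}$ for all $s\ge0$.
\end{lemma}

\begin{proof}
Let $0\le s<s'$. On $\{v>0\}$ we have $|\nabla v|\le|f'|/|f|$ a.e. By quasiconformality and \eqref{eq:cov},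
\begin{equation}\label{eq:energy}
\int_{\{s<v\le s'\}}|\nabla v|^n\le K\int_{\{s<v\le s'\}}\frac{J_f}{|f|^n}\le K\int_{\{e^s<|y|\le e^{s'}\}}\frac{dy}{|y|^n}=K\sigma(s'-s).
\end{equation}
Fix $k>s'$ and let $w=\min\{\max\{v,0\},k\}$. This is a bounded Lipschitz function of $f$, it vanishes on $\overline B(0,\frac12)$, and its $n$-energy is finite by \eqref{eq:energy}; so $w\in W^{1,n}(B)$. Extend it by $\tilde w=w$ on $B$ and $\tilde w=w\circ I$ on $\{|x|>1\}$. Since $I$ is bi-Lipschitz near $S^{n-1}$ and the traces on $S^{n-1}$ agree, $\tilde w\in W^{1,n}(\mathbb R^n)$, with support in $\{\frac12\le|x|\le2\}$. For $0\le\tau<k$ the set $\{\tilde w>\tau\}$ is $\tilde E_\tau$ up to a subset of $S^{n-1}$, which is null. The reflection $I$ is anticonformal and preserves $n$-energy, so by \eqref{eq:energy} the energy of $\tilde w$ on $\{s<\tilde w\le s'\}$ is at most $2K\sigma(s'-s)$. By the coarea formula and H\"older's inequality,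
\[
\int_s^{s'}P(\tilde E_\tau)\,d\tau=\int_{\{s<\tilde w\le s'\}}|\nabla\tilde w|\le\bigl(2K\sigma(s'-s)\bigr)^{1/n}\bigl(\mu(s)-\mu(s')\bigr)^{(n-1)/n}.
\]
This holds for all $0\le s<s'$. Divide by $s'-s$ and let $s'\to s$: for a.e. $s$,
\[
P(\tilde E_s)^n\le2K\sigma\,(-\mu'(s))^{n-1} .
\]
Insert \eqref{eq:deficit} and use $n^n\Omega_n=n^{n-1}\sigma$. The result is $(1+i)^n n^{n-1}\mu^{n-1}\le2K(-\mu')^{n-1}$, that is,
\[
-\frac{\mu'}{\mu}\ge\frac na(1+i)^{n/(n-1)}\ge\frac na(1+i)\qquad\text{a.e. on }\{\mu>0\}.
\]
If $\mu(s')>0$, then $\log\mu$ is finite and nonincreasing on $[s,s']$, and its decrease there is at least the integral of $-(\log\mu)'$. This gives \eqref{eq:basic}. The last claim is trivial if $\mu(s)=0$, and otherwise follows from $i\ge0$ and $\mu(0)\le m(B(0,2))=2^n\Omega_n$.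
\end{proof}

If $f(B)$ lies in a half space, we may first translate so that $0$ is on its boundary. Then the last integral in \eqref{eq:energy} is halved and $2K$ becomes $K$. This is how a half-space condition enters the present argument.

\section{From decay to integrability}\label{sec:decay}

\begin{lemma}\label{lem:decay}
Let $f\in\mathcal F$ and suppose that for some $b,C>0$
\[
m\{x\in B:|f(x)|>\lambda\}\le C\lambda^{-n/b}\qquad(\lambda\ge1).
\]
Then $\int_B|f|^{pn/(n-p)}\,dm<\infty$ and $\int_B|f'|^p\,dm<\infty$ for all $0<p<n/(1+b)$.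
\end{lemma}

\begin{proof}
The hypothesis gives $\int_B|f|^q\,dm<\infty$ for all $0<q<n/b$. If $p<n/(1+b)$, then $bp<n-p$, so $pn/(n-p)<n/b$, and the first claim follows.

For the derivative, \eqref{eq:cov} gives $\int_{\{|f|\le1\}}|f'|^n\le K\int_{\{|f|\le1\}}J_f\le K\Omega_n$, so $\int_{\{|f|\le1\}}|f'|^p<\infty$ by H\"older's inequality. On $\{|f|>1\}$ we weight $|f'|^n$ by a power of $|f|$ so that the image integral converges at infinity. Choose $\beta>n$ so close to $n$ that $\beta p/(n-p)<n/b$. H\"older's inequality with exponents $n/p$ and $n/(n-p)$ gives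
\begin{align*}
\int_{\{|f|>1\}}|f'|^p
&\le\Bigl(\int_{\{|f|>1\}}\frac{|f'|^n}{|f|^\beta}\Bigr)^{p/n}\Bigl(\int_B|f|^{\frac{\beta p}{n-p}}\Bigr)^{\frac{n-p}{n}}\\
&\le\Bigl(K\int_{\{|y|>1\}}\frac{dy}{|y|^\beta}\Bigr)^{p/n}\Bigl(\int_B|f|^{\frac{\beta p}{n-p}}\Bigr)^{\frac{n-p}{n}}<\infty .\qedhere
\end{align*}
\end{proof}

Lemma \ref{lem:basic} gives the hypothesis with $b=a$, since $E_s\subset\tilde E_s$. Hence
\begin{equation}\label{eq:lower}
p^*(n,K)\ge\frac n{1+(2K)^{1/(n-1)}}\qquad\text{for all }K\ge1,
\end{equation}
in accordance with Theorem \ref{thm:known}. Together with Corollary \ref{cor:upper} this proves Theorem \ref{thm:B}(1), as well as the upper bound in (2). It remains to show that \eqref{eq:lower} is strict for $K<2^{n-2}$.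

\section{A uniform gain below the threshold}\label{sec:gain}

In the rest of the paper $1\le K<2^{n-2}$, that is, $a<2$. By Lemma \ref{lem:basic}, $\log\mu$ decreases by at least $n/a$ on each unit interval. The next lemma says that it decreases by a fixed amount more, once $\mu$ is small.

\begin{lemma}\label{lem:key}
Let $1\le K<2^{n-2}$. There are $\delta,m_0>0$ depending only on $n$ and $K$ such that for all $f\in\mathcal F$ and all $s\ge0$ with $0<\mu(s)\le m_0$,
\[
\log\mu(s)-\log\mu(s+1)\ge\frac na+\delta ,
\]
where the left side is $+\infty$ if $\mu(s+1)=0$.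
\end{lemma}

\begin{proof}[Proof of Theorem \ref{thm:B}(2), given Lemma \ref{lem:key}]
The upper bound is in Corollary \ref{cor:upper}. Define $a'<a$ by $n/a'=n/a+\delta$. By Lemma \ref{lem:basic} there is $s_0$, depending only on $n$ and $K$, with $\mu(s)\le m_0$ for $s\ge s_0$. Iterating Lemma \ref{lem:key} gives $\mu(s_0+k)\le m_0e^{-kn/a'}$ for $k=0,1,2,\dots$, hence $\mu(s)\le Ce^{-ns/a'}$ for all $s\ge0$. So $m\{|f|>\lambda\}\le C\lambda^{-n/a'}$ for $\lambda\ge1$. By Lemma \ref{lem:decay} with $b=a'$, $p^*(n,K)\ge n/(1+a')>n/(1+a)$.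
\end{proof}

\section{Proof of the uniform gain}\label{sec:proof}

The plan is to assume that there is no gain and to extract from this an exact extremal map, to which the argument of Proposition \ref{prop:model} applies. If the gain can be made arbitrarily small, then \eqref{eq:basic} is nearly an equality, so the sets $\tilde E_s$ are nearly balls. By reflection symmetry their centers lie nearly on $S^{n-1}$. Rescaling gives in the limit a quasiconformal map of the half space $H$ whose modulus has exactly hemispherical level sets. A comparison of energies shows that the hemispheres are concentric, that $|g'|$ is exactly as in the homogeneous model, and that the image fills the spherical shell up to a null set. Only then is $a<2$ used.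

Suppose that Lemma \ref{lem:key} is false. Then there are $f_j\in\mathcal F$ and $s_j\ge0$ such that, with $\mu_j$ and $i_j$ denoting $\mu$ and $i$ for $f_j$,
\[
0<\mu_j(s_j)\to0,\qquad \log\mu_j(s_j)-\log\mu_j(s_j+1)\le\frac na+\frac1j ;
\]
in particular $\mu_j(s_j+1)>0$. We write $\tilde E^{\,j}_s$ for the set $\tilde E_s$ of $f_j$. Define $r_j\to0$ by $\Omega_nr_j^n=\mu_j(s_j)$. By \eqref{eq:basic}, $\int_0^1i_j(s_j+s)\,ds\le a/(nj)\to0$. Pass to a subsequence with $i_j(s_j+s)\to0$ for a.e. $s\in(0,1)$, and choose a countable dense set $\Sigma\subset(0,1)$ of such $s$. By \eqref{eq:basic} on $[s_j,s_j+s]$ and on $[s_j+s,s_j+1]$, the number $\log\mu_j(s_j)-\log\mu_j(s_j+s)$ lies in $[ns/a,\,ns/a+1/j]$. Hence, with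
\[
R_s=e^{-s/a},\qquad\text{we have}\qquad \frac{\mu_j(s_j+s)}{\Omega_nr_j^n}\to R_s^n\qquad(0\le s\le1).
\]

\subsection{The superlevel sets are almost half balls}\label{ss:balls}
The quantitative isoperimetric inequality \cite{FMP} bounds the relative measure of the symmetric difference between a set and a suitable ball of the same volume by a constant $C(n)$ times the square root of the deficit. So for each $s\in\Sigma$ there are balls $B_j^s=B(x_j^s,R_j^s)$ with
\[
\frac{R_j^s}{r_j}\to R_s,\qquad m\bigl(\tilde E^{\,j}_{s_j+s}\,\Delta\,B_j^s\bigr)=o(r_j^n).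
\]
For large $j$ the ball $B_j^s$ meets $\{\frac12<|x|<2\}$ and has small radius, so it lies in $\{\frac13<|x|<3\}$, where $I$ is bi-Lipschitz. As $\tilde E^{\,j}_{s_j+s}$ is invariant under $I$, it follows that $m(I(B_j^s)\Delta B_j^s)=o(r_j^n)$. The set $I(B_j^s)$ is also a ball, with radius comparable to $r_j$, and we claim that the two centers differ by $o(r_j)$. Indeed, let $B(x,R)$ and $B(x',R')$ be balls with $R\ge R'$ and $x\ne x'$, let $\varepsilon=\frac14\min\{|x-x'|,R\}$ and $h=(x-x')/|x-x'|$. The ball $B(x+(R-\varepsilon)h,\varepsilon)$ lies in the first ball. It misses the second, since its points $y$ satisfy $\langle y-x',h\rangle>|x-x'|+R-2\varepsilon>R\ge R'$. So the symmetric difference has measure at least $\Omega_n\varepsilon^n$. In our case this gives $\varepsilon=o(r_j)$, and as $R$ is comparable to $r_j$, the claim follows.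

The center of $I(B(x,R))$ is $x/(|x|^2-R^2)$ if $R<|x|$. So $|x_j^s|^2-(R_j^s)^2-1=o(r_j)$, and therefore
\begin{equation}\label{eq:centers}
\bigl||x_j^s|-1\bigr|=o(r_j)\qquad(s\in\Sigma).
\end{equation}

Fix $s_*\in\Sigma$. After a rotation of the domain of each $f_j$ we may assume that $x_j^{s_*}/|x_j^{s_*}|=-e_n$. Put
\[
D_j=r_j^{-1}(B+e_n)=B\bigl(e_n/r_j,1/r_j\bigr),\qquad g_j(x)=e^{-s_j}f_j(-e_n+r_jx),\qquad c_j^s=\frac{x_j^s+e_n}{r_j} .
\]
The map $g_j:D_j\to\mathbb R^n$ is $K$-quasiconformal. Since $D_j=\{|x|^2<2x_n/r_j\}$, every compact subset of $H$ lies in $D_j$ for large $j$. By \eqref{eq:centers}, $c_j^{s_*}\to0$. For $s,s'\in\Sigma$ the sets $\tilde E^{\,j}_{s_j+s}$ and $\tilde E^{\,j}_{s_j+s'}$ are nested, so $B_j^s$ and $B_j^{s'}$ intersect for large $j$; hence $(c_j^s)_j$ is bounded for every $s\in\Sigma$. Along a diagonal subsequence $c_j^s\to c_s$ for all $s\in\Sigma$, with $c_{s_*}=0$. By \eqref{eq:centers} the distance of $c_j^s$ to $\partial D_j=\{x_n=r_j|x|^2/2\}$ tends to $0$, and so $c_s\in\partial H$.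

Let $A_s=H\cap B(c_s,R_s)$. For $x\in D_j$, $|g_j(x)|>e^s$ means that $-e_n+r_jx\in\tilde E^{\,j}_{s_j+s}$, because $I(E)$ lies outside $B$ for every $E\subset B\setminus\{0\}$. Rescaling the symmetric differences above, we obtain, for every $s\in\Sigma$ and every compact $C\subset H$,
\begin{equation}\label{eq:L1}
1_{\{|g_j|>e^s\}}\to1_{A_s}\quad\text{in }L^1(C).
\end{equation}
In particular, for $s<s'$ in $\Sigma$, $m(A_{s'}\setminus A_s)=0$, so the open set $A_{s'}$ lies in $\operatorname{int}\overline{A_s}$. This interior is $A_s$ by convexity, so $A_{s'}\subset A_s$.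

\subsection{The limit map}
We need a limit of $(g_j)$ that is not degenerate. Take $s_1<s_2<s_3$ in $\Sigma$ and disjoint closed balls of positive radius
\[
Q_1\subset H\setminus\overline{A_{s_1}},\qquad Q_2\subset A_{s_2}\setminus\overline{A_{s_3}} .
\]
The ball $Q_2$ exists since $A_{s_3}\subset A_{s_2}$ has smaller volume, and $Q_1\cap Q_2=\emptyset$ since $A_{s_2}\subset A_{s_1}$. By \eqref{eq:L1}, for large $j$ there are $p_j\in Q_1$ and $q_j\in Q_2$ with
\[
|g_j(p_j)|\le e^{s_1}<e^{s_2}<|g_j(q_j)|\le e^{s_3}.
\]
Pass to a subsequence with $p_j\to p$ and $q_j\to q$; then $p\ne q$. If $G$ is an open ball with closure in $H\setminus\{p\}$, then for large $j$ the injective map $g_j$ omits on $G$ the values $\infty$ and $g_j(p_j)\in B(0,e)$, $e$ being here and below the base of the logarithm. Their spherical distance is bounded below, so by \cite[Theorem 19.2]{Va} $(g_j)$ is equicontinuous on $G$ in the spherical metric. The same holds for balls in $H\setminus\{q\}$, with $g_j(q_j)$ in place of $g_j(p_j)$. Thus $(g_j)$ is locally equicontinuous on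 $H$, and a subsequence converges locally uniformly in the spherical metric to a continuous $g:H\to\overline{\mathbb R}{}^n=\mathbb R^n\cup\{\infty\}$.

On each relatively compact ball in $H$ containing $p$ and $q$, \cite[Theorem 21.1]{Va} leaves three possibilities: $g$ is a homeomorphism onto a domain, or is constant, or takes exactly two values. The last is impossible for a continuous map of a connected set. The map is not constant, because $|g(p)|\le e^{s_1}<e^{s_2}\le|g(q)|$. Every finite subset of $H$ lies in such a ball, for instance in $B(\tau e_n,\tau-1/\tau)$ for large $\tau$. Hence $g$ is injective and locally a homeomorphism onto an open set, that is, an embedding.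

\emph{The value $\infty$ is not taken.} Suppose $g(x_0)=\infty$. Let $\beta$ be a small closed ball centered at $x_0$ on which $|g|>1$, and let $\iota(y)=y/|y|^2$, $\iota(\infty)=0$. Then $\iota\circ g:\beta\to\mathbb R^n$ is an embedding with value $0$ at $x_0$, so its degree over $\operatorname{int}\beta$ at $0$ is $\pm1$. For large $j$ we have $|g_j|>1$ on $\beta$, and $\iota\circ g_j\to\iota\circ g$ uniformly on $\beta$, so the degree of $\iota\circ g_j$ at $0$ is $\pm1$ for large $j$. So $\iota\circ g_j$ has a zero, that is, $g_j$ takes the value $\infty$, which is impossible. Hence $g:H\to\mathbb R^n$, and $g_j\to g$ locally uniformly in the Euclidean metric.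

\emph{The limit is $K$-quasiconformal.} For compact $C\subset H$ the sets $g_j(C)$ are uniformly bounded, so $\int_C|g_j'|^n\le Km(g_j(C))$ is bounded. Hence $g\in W^{1,n}_{\mathrm{loc}}(H)$ and $g_j\to g$ weakly in $W^{1,n}_{\mathrm{loc}}(H)$. Moreover, $J_{g_j}\to J_g$ in the sense of distributions (Reshetnyak). We recall why. We show by induction on $k\le n$ that all $k\times k$ minors converge as distributions; for $k=1$ this is weak convergence. Let $k\ge2$. Up to relabeling, the $k\times k$ minors are the coefficients of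
\[
dg_j^1\wedge\dots\wedge dg_j^k=d\bigl(g_j^1\,dg_j^2\wedge\dots\wedge dg_j^k\bigr),
\]
an identity of distributions that holds for continuous maps in $W^{1,n}_{\mathrm{loc}}$ by smooth approximation, because $k\le n$. The $(k-1)\times(k-1)$ minors are bounded in $L^{n/(k-1)}_{\mathrm{loc}}$ and converge as distributions, hence weakly in $L^{n/(k-1)}_{\mathrm{loc}}$. Since $g_j^1\to g^1$ locally uniformly, the forms in parentheses converge as distributions, and therefore so do their differentials. Now let $0\le\phi\in C_0^\infty(H)$. By weak lower semicontinuity of the convex functional $A\mapsto\int\phi|A|^n$,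
\[
\int\phi|g'|^n\le\liminf_{j\to\infty}\int\phi|g_j'|^n\le K\lim_{j\to\infty}\int\phi J_{g_j}=K\int\phi J_g .
\]
So $|g'|^n\le KJ_g$ a.e., and $g$ is $K$-quasiconformal.

\subsection{The level sets of $|g|$ are hemispheres}\label{ss:levels}
Let $s\in\Sigma$. Since $g^{-1}$ preserves null sets, $m\{|g|=e^s\}=0$, so $1_{\{|g_j|>e^s\}}\to1_{\{|g|>e^s\}}$ a.e. By \eqref{eq:L1}, $\{|g|>e^s\}=A_s$ up to a null set. In fact these sets are equal. The set $\{|g|>e^s\}$ is open, so it lies in $\operatorname{int}\overline{A_s}=A_s$. The open set $\{|g|<e^s\}\cap A_s$ is null, hence empty; so the open set $g(A_s)$ lies in $\{|y|\ge e^s\}$, and hence in its interior $\{|y|>e^s\}$. Thus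
\[
\{x\in H:|g(x)|>e^s\}=A_s\qquad(s\in\Sigma),
\]
and by continuity $|g|=e^s$ on $H\cap\partial A_s=H\cap\partial B(c_s,R_s)$.

Let $s<s'$ in $\Sigma$. As $A_{s'}\subset A_s$ and $c_s,c_{s'}\in\partial H$, reflection in $\partial H$ gives $\overline B(c_{s'},R_{s'})\subset\overline B(c_s,R_s)$, i.e. $|c_s-c_{s'}|\le R_s-R_{s'}$. So $s\mapsto c_s$ extends to a Lipschitz map $(0,1)\to\partial H$ with the same inequality for all $s<s'$. Writing primes for $d/ds$,
\begin{equation}\label{eq:cprime}
|c_s'|\le-R_s'=R_s/a\quad\text{for a.e. }s\in(0,1).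
\end{equation}
Define $\Phi(s,\nu)=c_s+R_s\nu$ on $(0,1)\times S_+$. By density of $\Sigma$ and continuity,
\begin{equation}\label{eq:level}
|g(\Phi(s,\nu))|=e^s\qquad\text{for all }(s,\nu)\in(0,1)\times S_+ .
\end{equation}
Hence $\Phi$ is injective: its value determines $s$ and then $\nu$. It is also Lipschitz, and its image $\Omega\subset H$ is open by invariance of domain. Since $\partial_s\Phi=c'+R'\nu$ and $\Phi$ multiplies vectors tangent to $S_+$ by $R$, the Jacobian of $\Phi$ has absolute value
\[
R^{n-1}(-R'-c'\cdot\nu)\qquad\text{for a.e. }s\text{ and all }\nu .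
\]
This is positive. Indeed, if $c'\neq0$, then, as $c'$ is horizontal and the horizontal part of $\nu\in S_+$ has length less than $1$, $c'\cdot\nu<|c'|\le-R'$ by \eqref{eq:cprime}; if $c'=0$, then $-R'>0$ suffices. By the area formula, $\Phi$-preimages of null sets are null.

\subsection{Comparison of energies}\label{ss:energy}
We compute the $n$-energy of $\log|g|$ on $\Omega$ from its level sets and compare it with the upper bound that comes from quasiconformality. The two agree only in the extremal case.

Let $v=\log|g|$ on $\Omega$. As $g$ is differentiable a.e., for a.e. $(s,\nu)$ the function $v$ is differentiable at $x=\Phi(s,\nu)$ and $c$ is differentiable at $s$. Differentiate $v(\Phi(s,\nu))=s$, which is \eqref{eq:level}. The derivative in $\nu$ shows that $\nabla v(x)$ is a multiple of $\nu$, and the derivative in $s$ gives $\nabla v\cdot(c'+R'\nu)=1$. So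
\[
|\nabla v(x)|=(-R'-c'\cdot\nu)^{-1}.
\]
The function $\tau\mapsto\tau^{1-n}$ is strictly convex on $(0,\infty)$, and $\int_{S_+}c'\cdot\nu\,d\nu=0$ by symmetry. By the area formula and Jensen's inequality,
\begin{align}
\int_\Omega|\nabla v|^n&=\int_0^1R^{n-1}\int_{S_+}(-R'-c'\cdot\nu)^{1-n}\,d\nu\,ds\label{eq:jensen}\\
&\ge\int_0^1\frac\sigma2\Bigl(\frac{R}{-R'}\Bigr)^{n-1}ds=\frac\sigma2\,a^{n-1}=K\sigma .\notag
\end{align}
On the other hand, \eqref{eq:level} gives $g(\Omega)\subset\{1<|y|<e\}$, so
\begin{equation}\label{eq:upper}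
\int_\Omega|\nabla v|^n\le\int_\Omega\frac{|g'|^n}{|g|^n}\le K\int_\Omega\frac{J_g}{|g|^n}= K\int_{g(\Omega)}\frac{dy}{|y|^n}\le K\sigma .
\end{equation}
Hence equality holds everywhere in \eqref{eq:jensen} and \eqref{eq:upper}, with three consequences.
\begin{enumerate}
\item[(i)] Equality in Jensen's inequality forces $c'\cdot\nu$ to be constant in $\nu\in S_+$ for a.e. $s$. Its mean is $0$, so $c'\cdot\nu=0$ for all $\nu\in S_+$, and $c'=0$. Hence $c_s\equiv c_{s_*}=0$, $\Omega=\{x\in H:e^{-1/a}<|x|<1\}$, and \eqref{eq:level} becomes $|g(x)|=|x|^{-a}$ on $\Omega$.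
\item[(ii)] $|g'|=|g||\nabla v|=a|g|/|x|$ a.e. in $\Omega$.
\item[(iii)] $g(\Omega)$ has full measure in $\{1<|y|<e\}$.
\end{enumerate}

\subsection{The angular part and the contradiction}
By (i) and (ii) the radial direction already uses up the whole norm of $g'$. We show that $g$ is therefore homogeneous on $\Omega$, with an angular part that stretches distances by a factor at most $a$, as in Proposition \ref{prop:model}.

For $u\in(-\frac1a,0)$ and $\omega\in S_+$ write $g(e^u\omega)=e^{-au}w(u,\omega)$. By (i), $|w|=1$. Let $\xi\perp\omega$ and $\tau\in\mathbb R$. At a.e. $(u,\omega)$ the differential of $(u,\omega)\mapsto g(e^u\omega)$ applied to $(\tau,\xi)$ is $g'(e^u\omega)\bigl(e^u(\tau\omega+\xi)\bigr)$, and by (ii) its norm is at most $a|g|\sqrt{\tau^2+|\xi|^2}$. It also equals $|g|\bigl(-a\tau w+dw(\tau,\xi)\bigr)$, where $dw(\tau,\xi)\perp w$ because $|w|=1$. So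
\[
a^2\tau^2+|dw(\tau,\xi)|^2\le a^2(\tau^2+|\xi|^2),\qquad\text{i.e.}\qquad|dw(\tau,\xi)|\le a|\xi| .
\]
Taking $\xi=0$ gives $\partial_uw=0$ a.e. Since $w$ is continuous and in $W^{1,n}_{\mathrm{loc}}$, it is absolutely continuous on compact parts of almost all lines $\omega=\mathrm{const}$, hence constant on these lines. By continuity $w(u,\omega)=W(\omega)$ does not depend on $u$ for any $\omega$. Here $W:S_+\to S^{n-1}$ is continuous, in $W^{1,n}_{\mathrm{loc}}$, and $|dW|\le a$ a.e.

Use polar coordinates $(\theta,\eta)$, $0<\theta<\pi/2$, $\eta\in S^{n-2}$, around the pole $e_n$ of $S_+$. For a.e. $\eta$ the curve $\theta\mapsto W(\theta,\eta)$ is locally absolutely continuous with speed at most $a$, so it moves by at most $a(\theta_2-\theta_1)$ in the distance $d$ between $\theta_1$ and $\theta_2$. By continuity this holds for every $\eta$, and with $\theta_1\to0$ we get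
\[
d\bigl(W(\omega),W(e_n)\bigr)\le a\,d(\omega,e_n)\le\frac{a\pi}2<\pi\qquad(\omega\in S_+).
\]
The last inequality is the hypothesis $a<2$, that is, $K<2^{n-2}$. So $W(S_+)$ omits a nonempty open cap $V\subset S^{n-1}$. By (i), $g(\Omega)=\{e^sW(\omega):0<s<1,\ \omega\in S_+\}$, so $g(\Omega)$ omits the nonempty open set $\{e^sy:0<s<1,\ y\in V\}\subset\{1<|y|<e\}$. This contradicts (iii) and proves Lemma \ref{lem:key}, and with it Theorem \ref{thm:B}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{FMP}
Fusco, Maggi, Pratelli,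
\emph{Ann. of Math.} \textbf{168} (2008).

\bibitem{ISL}
\emph{An Inverse Sobolev Lemma},
\texttt{https://ems.press/content/serial-article-files/37845}.

\bibitem{Va}
V\"ais\"al\"a,
\emph{Lectures on $n$-dimensional quasiconformal mappings}.

\end{thebibliography}
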